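# Norm attaining trilinear forms on $C(K)$: dense over $\mathbb C$, not always over $\mathbb R$

## 1. Multilinear forms on $C(K)$ and attainment of the norm

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, fixed at the start, and $K$ is a nonempty compact Hausdorff space.

**Definition ($C(K)$).** $C(K)$ is the Banach space of continuous functions $K\to\mathbb K$ with $\|x\|=\sup_K|x|$. For example, if $K$ has $m$ points, $C(K)$ is $\mathbb K^m$ with the maximum norm.

**Definition (bounded $N$-linear form).** A map $A:C(K)^N\to\mathbb K$, linear in each variable, is bounded if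
$$\|A\|=\sup\{|A(x_1,\dots,x_N)|:\|x_i\|\le1\}<\infty .$$
The bounded $N$-linear forms, with this norm, form a Banach space; from now on "form" means bounded form. For example, $A(x,y,z)=x(p)y(q)z(s)$ with $p,q,s\in K$ is a trilinear form of norm $1$.

**Definition (norm attaining).** $A$ attains its norm if $|A(x_1,\dots,x_N)|=\|A\|$ for some $x_1,\dots,x_N$ in the closed unit ball of $C(K)$. The form in the last example attains its norm at $(1,1,1)$. On the other hand, take $N=1$, $K=[0,1]$ and
$$\varphi(x)=\int_0^{1/2}x-\int_{1/2}^1x .$$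
Clearly $\|\varphi\|\le1$. The function that is $1$ on $[0,\frac12-\delta]$, $-1$ on $[\frac12+\delta,1]$ and affine between gives a value at least $1-2\delta$, so $\|\varphi\|=1$. If $|\varphi(x)|=1$ with $\|x\|\le1$, rotate $x$ so that $\varphi(x)=1$; then
$$\int_0^{1/2}(1-\mathrm{Re}\,x)+\int_{1/2}^1(1+\mathrm{Re}\,x)=0$$
with continuous nonnegative integrands. So $\mathrm{Re}\,x=1$ on $[0,\frac12]$ and $\mathrm{Re}\,x=-1$ on $[\frac12,1]$, which is impossible at $\frac12$. Hence $\varphi$ does not attain its norm.

**Definition (unimodular).** $x\in C(K)$ is unimodular if $|x(t)|=1$ for all $t$. Over $\mathbb C$, every $e^{i\psi}$ with $\psi$ real and continuous is an example. Over $\mathbb R$ a unimodular function takes values $\pm1$, so it is constant on every connected subset of $K$.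

**Definition (totally disconnected, scattered).** $K$ is totally disconnected if its only nonempty connected subsets are points; for compact Hausdorff $K$ this means that the sets that are both closed and open (clopen) form a base. The Cantor set is an example. $K$ is scattered if every nonempty subset has a point isolated in that subset. The space $\{0\}\cup\{1/n:n\ge1\}$ is an example, and $[0,1]$ is neither.

Now the question can be posed. Alaminos, Choi, Kim and Payá proved two facts: (i) if $K$ is scattered, then for every $N$ the norm attaining $N$-linear forms on $C(K)$ are dense among all $N$-linear forms; (ii) for $N=2$ this holds for every compact $K$. The paper "Denseness of norm attaining mappings" asks about the next case: *are the norm attaining $3$-linear forms on $C(K)$ dense in the space of all $3$-linear forms?* We want to know, for each of the two scalar fields, whether this is true for every compact Hausdorff $K$. The answer depends on the field.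

**Theorem A.** Let $N\ge1$, and let either $\mathbb K=\mathbb C$ and $K$ be any compact Hausdorff space, or $\mathbb K=\mathbb R$ and $K$ be a totally disconnected compact Hausdorff space. Let $A$ be an $N$-linear form on $C(K)$ with $\|A\|=1$, let $0<\varepsilon\le1$, and let $x_1,\dots,x_N\in C(K)$ be unimodular with $|A(x_1,\dots,x_N)|\ge1-\varepsilon$. Then there is an $N$-linear form $A'$ with $|A'(x_1,\dots,x_N)|=\|A'\|=1$ and $\|A-A'\|\le\frac52\sqrt\varepsilon$. Such $x_j$ exist for every $\varepsilon>0$. Hence the norm attaining $N$-linear forms are dense.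

**Theorem B.** Let $\mathbb K=\mathbb R$ and let $K$ be a compact Hausdorff space containing a connected compact metrizable subset $C$ with more than one point (for example $K=C=[0,1]$). Then for every $N\ge3$ the norm attaining $N$-linear forms on $C(K)$ are not dense.

**Corollary C.** For real scalars, $K$ compact metrizable and any fixed $N\ge3$: the norm attaining $N$-linear forms on $C(K)$ are dense if and only if $K$ is totally disconnected.

So for $\mathbb K=\mathbb C$ denseness holds for every $K$, and for $\mathbb K=\mathbb R$ it fails for $N=3$ already on $C([0,1])$. For real scalars and a non-metrizable $K$ that is neither totally disconnected nor contains a metrizable continuum with more than one point, these notes do not decide the question.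

## 2. Finite $K$, one variable, and products

If $K$ is finite, the unit ball of $C(K)$ is compact and forms are continuous, so every form attains its norm.

For $N=1$ and $K=[0,1]$, the functional $\varphi$ above does not attain its norm, but
$$\varphi_\delta(x)=\int_0^{1/2-\delta}x-\int_{1/2+\delta}^1x$$
does: its norm is $1-2\delta$, attained at the piecewise affine function used above. Also $\|\varphi-\varphi_\delta\|=2\delta$. We removed the place where the sign has to jump.

For $N=3$, the form $\varphi(x)\varphi(y)\varphi(z)$ does not attain its norm, since each factor would have to have modulus $1$. The form $\varphi_\delta(x)\varphi_\delta(y)\varphi_\delta(z)$ does attain its norm, and replacing one factor at a time shows that the two forms differ by at most $6\delta$ in norm. So a counterexample cannot be a simple product: its three variables must interact.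

## 3. Moving a near-maximum to the unit of a Banach algebra: proof of Theorem A

Suppose a form $A$ of norm $1$ is almost maximal at a tuple; we want a nearby form that is exactly maximal there. The naive correction is to add a small form that lifts the value to $1$. Already for $N=1$ this can spoil the norm. Let $\mathbb K=\mathbb C$, let $K=\{1,2\}$, and let $A=(\frac12e^{i\theta},\frac12e^{-i\theta})$ with $\theta>0$ small, meaning $A(x)=\frac12e^{i\theta}x(1)+\frac12e^{-i\theta}x(2)$. Here $\|A\|=1$ and $A(1)=\cos\theta$ is nearly $1$. Put $c=1-\cos\theta$ and add $c\,x(1)$. The value at $1$ becomes $1$, but since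
$$|\tfrac12e^{i\theta}+c|^2=\tfrac14+c\cos\theta+c^2>\tfrac14 ,$$
the new norm exceeds $1$, and it is no longer attained at the function $1$. We have to control the value at $1$ and the norm together, that is, find a nearby $g$ with $g(1)=\|g\|=1$. In a Banach algebra the exponential function makes this possible.

**A lemma on unital Banach algebras.** The purpose is to find such a $g$ near any functional almost maximal at the unit.

**Lemma 1.** Let $E$ be a unital Banach algebra over $\mathbb K$ with $\|1\|=1$. Let $f\in E^*$, $\|f\|=1$, $f(1)\in\mathbb R$, $f(1)\ge1-\varepsilon$, $0<\varepsilon\le1$. Then there is $g\in E^*$ with $g(1)=\|g\|=1$ and $\|f-g\|\le\frac52\sqrt\varepsilon$.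

*Proof.* **Step 1: the directional derivative of the norm at $1$.** It will describe the functionals $g$ we want. Put
$$v(a)=\lim_{t\downarrow0}\frac{\|1+ta\|-1}t .$$
The limit exists because $t\mapsto\|1+ta\|$ is convex. Obviously $|v(a)|\le\|a\|$, $v(sa)=sv(a)$ for $s\ge0$, and $v(-1)=-1$. From $1+t(a+b)=\frac12(1+2ta)+\frac12(1+2tb)$ we get $v(a+b)\le v(a)+v(b)$. So $v$ is a real-sublinear functional.

**Step 2: $v$ controls exponentials.** We show $\|\exp(ta)\|\le e^{tv(a)}$ for $t>0$. Indeed $(1+ta/n)^n\to\exp(ta)$, and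
$$\|(1+ta/n)^n\|\le\|1+ta/n\|^n=\Big(1+\frac tnv(a)+o(\tfrac1n)\Big)^n\to e^{tv(a)} .$$

**Step 3: $\mathrm{Re}\,f$ is almost dominated by $v$.** Let $\|a\|\le1$ and $0<t\le1$. The power series gives $\|\exp(ta)-1-ta\|\le e^t-1-t$. Also $e^s-1-s\le e^{|s|}-1-|s|$ for real $s$, so $e^{tv(a)}\le1+tv(a)+(e^t-1-t)$ because $|v(a)|\le1$. Therefore
$$1-\varepsilon+t\,\mathrm{Re}f(a)-(e^t-1-t)\le\mathrm{Re}f(\exp(ta))\le e^{tv(a)}\le1+tv(a)+(e^t-1-t),$$
that is, $\mathrm{Re}f(a)\le v(a)+\frac{2(e^t-1-t)+\varepsilon}t$. On $[0,1]$ we have $e^t-1-t\le t^2\sum_{k\ge2}\frac1{k!}=(e-2)t^2$. With $t=\sqrt\varepsilon$ the fraction is at most $(2(e-2)+1)\sqrt\varepsilon\le\frac52\sqrt\varepsilon=:r$. Applying this to $a/\|a\|$ we get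
$$\mathrm{Re}f(a)\le v(a)+r\|a\|\qquad(a\in E).\tag{1}$$

**Step 4: splitting $f$.** We turn (1) into a decomposition. On the real space $E\times E$ the functional $p(a,b)=v(a)+r\|b\|$ is sublinear, and by (1) it dominates the linear functional $(a,a)\mapsto\mathrm{Re}f(a)$ on the diagonal. By Hahn–Banach this functional extends to a real-linear $\ell\le p$ on $E\times E$. Put $g_0(a)=\ell(a,0)\le v(a)$ and $h_0(b)=\ell(0,b)\le r\|b\|$. Then $\mathrm{Re}f=g_0+h_0$. Let $g,h$ be the $\mathbb K$-linear functionals with real parts $g_0,h_0$ (over $\mathbb C$, $g(a)=g_0(a)-ig_0(ia)$). Then $f=g+h$. Rotating arguments, $\|h\|\le r$, and from $g_0\le v\le\|\cdot\|$ also $\|g\|\le1$. Finally $\mathrm{Re}\,g(1)=-g_0(-1)\ge-v(-1)=1$, so $g(1)=1=\|g\|$. $\square$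

**The algebra of tensors.** The purpose is to regard an $N$-linear form as a functional on one Banach algebra. Let $E=C(K)\hat\otimes_\pi\cdots\hat\otimes_\pi C(K)$ ($N$ factors), the completion of the algebraic tensor product under
$$\|a\|=\inf\Big\{\sum_k\|a_{1k}\|\cdots\|a_{Nk}\|:\ a=\sum_ka_{1k}\otimes\cdots\otimes a_{Nk}\Big\}.$$
Textbook facts: elementary tensors have norm $\prod_j\|a_j\|$, and $E^*$ is isometrically the space of $N$-linear forms, a form $A$ corresponding to the functional $A_L$ with $A_L(a_1\otimes\cdots\otimes a_N)=A(a_1,\dots,a_N)$. The rule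
$$(a_1\otimes\cdots\otimes a_N)(b_1\otimes\cdots\otimes b_N)=a_1b_1\otimes\cdots\otimes a_Nb_N$$
makes $E$ a commutative algebra with unit $1\otimes\cdots\otimes1$ of norm $1$, and multiplying two representations gives $\|ab\|\le\|a\|\|b\|$. For example, if $K$ has $m$ points and $N=2$, then $E$ is the algebra of functions on $K\times K$ under pointwise multiplication, normed as the predual of the bilinear forms.

**Construction of $A'$.** The purpose is to carry the tuple $(x_1,\dots,x_N)$ to the unit, where Lemma 1 applies. Multiply $A$ by a unimodular scalar so that $A(x_1,\dots,x_N)=|A(x_1,\dots,x_N)|$. Let $e=x_1\otimes\cdots\otimes x_N$. As the $x_j$ are unimodular, $e$ is invertible with $e^{-1}=\bar x_1\otimes\cdots\otimes\bar x_N$ and $\|e\|=\|e^{-1}\|=1$, so multiplication by $e$ is a surjective isometry of $E$. The functional $f(a)=A_L(ea)$ has $\|f\|=1$ and $f(1)=A(x_1,\dots,x_N)\ge1-\varepsilon$. Take $g$ from Lemma 1 and put $A'_L(a)=g(e^{-1}a)$. Then $\|A'\|=\|g\|=1$, $A'(x_1,\dots,x_N)=g(1)=1$ and $\|A-A'\|=\|f-g\|\le\frac52\sqrt\varepsilon$.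 Undo the scalar.

**Existence of the $x_j$.** We need unimodular tuples on which $|A|$ is almost $\|A\|$.

**Lemma 2.** If $\mathbb K=\mathbb C$, or if $\mathbb K=\mathbb R$ and $K$ is totally disconnected, then the closed unit ball of $C(K)$ is the closed convex hull of the unimodular functions.

*Proof.* Let $\mathbb K=\mathbb C$ and $\|x\|\le\rho<1$. For a number $|\zeta|\le\rho$ the function $w\mapsto\frac{\zeta+w}{1+\bar\zeta w}$ is holomorphic near the closed unit disc with value $\zeta$ at $0$. For $|w|=1$ it has modulus $1$, because $|\zeta+w|=|\zeta\bar w+1|=|1+\bar\zeta w|$. The mean value property gives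
$$\zeta=\frac1{2\pi}\int_0^{2\pi}\frac{\zeta+e^{i\theta}}{1+\bar\zeta e^{i\theta}}\,d\theta .$$
The integrand is uniformly continuous on $\{|\zeta|\le\rho\}\times[0,2\pi]$, so the Riemann sums converge uniformly in $\zeta$. Put $\zeta=x(s)$, $s\in K$: the Riemann sums are convex combinations of unimodular functions and converge to $x$ uniformly on $K$. Every element of the closed ball is a limit of such $x$.

Let $\mathbb K=\mathbb R$ and $K$ be totally disconnected. Cover $K$ by finitely many clopen sets on which a given $x$ in the ball oscillates less than $\delta$, and make them disjoint. So $x$ is within $\delta$ of some $\sum_{i\le m}c_i1_{K_i}$ with a clopen partition $(K_i)$ and $|c_i|\le1$. The point $(c_i)$ of the cube $[-1,1]^m$ is a convex combination of vertices, so $\sum c_i1_{K_i}$ is a convex combination of continuous $\pm1$-valued functions. $\square$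

By linearity in each variable and continuity, $\|A\|$ is then the supremum of $|A|$ over unimodular tuples, so the $x_j$ exist for every $\varepsilon>0$. Since a nonzero form can be scaled to norm $1$, and $0$ attains its norm, denseness follows. This proves Theorem A. $\blacksquare$

**Remark (not used below).** For $\mathbb K=\mathbb C$ the order $\sqrt\varepsilon$ cannot be improved in general. Take $A=(\frac12e^{i\theta},\frac12e^{-i\theta})$ from above, $x_1=1$, $\varepsilon=1-\cos\theta$. If $\|A'\|=|A'(1)|=1$, then $A'=e^{i\phi}p$ with a probability vector $p$. Taking distances to the line $\mathbb Re^{i\phi}$,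
$$\|A-A'\|\ge\tfrac12\big(|\sin(\theta-\phi)|+|\sin(\theta+\phi)|\big)=\max(|\sin\theta\cos\phi|,|\cos\theta\sin\phi|)\ge\sin\theta\cos\theta\sim\sqrt{2\varepsilon}.$$
The last inequality holds because either $|\cos\phi|\ge\cos\theta$ or $|\sin\phi|\ge\sin\theta$.

## 4. Real scalars on a connected set: the unimodular functions run out

Try the same method for $\mathbb K=\mathbb R$ and $K=[0,1]$. Lemma 1 and the tensor algebra do not care about the field. The method stops exactly at Lemma 2: the only unimodular functions are $1$ and $-1$, and the norm need not be visible on them. For $A(x,y,z)=\varphi(x)y(0)z(0)$ we have $\|A\|=1$, yet $A$ vanishes at all unimodular triples. This form is still within $2\delta$ of the norm attaining form $\varphi_\delta(x)y(0)z(0)$, so the failure of the method decides nothing. But it tells us where to look: for forms whose near-maximizers are forced to be non-unimodular on a connected set.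

From now on $\mathbb K=\mathbb R$ and $C\subset K$ is as in Theorem B. Three observations lead to the construction.

*A gap in the third variable.* Build the form from differences $w_n(f)=\frac12(f(t_n)-f(t_n'))$ with $t_n,t'_n\in C$. If $z$ is unimodular on $C$, it is constant there and the form vanishes at $(x,y,z)$. So a nearby norm attaining form must attain its norm at $(x,y,z)$ with $|z|<1$ on an open set meeting $C$. There is room there to add functions to $z$.

*Signs in the other two variables.* After extending the form to bounded Borel functions we may replace $x,y$ by Borel functions $\hat x,\hat y$ with values $\pm1$.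

*A test by triple variations.* Divide $C$ into $\kappa$ cells $Q_\sigma$ of measure $1/\kappa$. Flip $\hat x$ on one cell $Q_\sigma$, flip $\hat y$ on one cell $Q_{\sigma'}$, and add to $z$ a function $\omega_{\sigma\sigma'}$ living where $|z|<1$. By maximality the value does not increase. Sum over all $\kappa^2$ pairs and divide by $\kappa$. Flipping $\hat x$ cell by cell costs at most $2\|A'\|$ in total, and the same holds for $\hat y$. The gain is the term containing all three variations. Suppose that near the gap the form looks like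
$$\frac\kappa M\sum_{n\le M}w_n(f)\langle u,e_n\rangle\langle v,e_n'\rangle,\qquad e_n=\sum_\sigma r_n(\sigma)1_{Q_\sigma},\quad e_n'=\sum_\sigma r_n'(\sigma)1_{Q_\sigma},$$
with sign vectors $r_n,r_n'\in\{\pm1\}^\kappa$. Then $\omega_{\sigma\sigma'}$ can be chosen *separately for each pair* $(\sigma,\sigma')$ so that all $n$ contribute positively, and the normalized total gain is $4$ if $\hat x,\hat y$ are constant on cells. So maximality forces $4\|A'\|\ge4$ up to errors. In the norm of the form, however, $f$ has one sign for each $n$, common to all pairs of cells, and the supremum is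
$$\frac1\kappa\cdot\frac1M\sum_n|\langle r_n,U\rangle\langle r'_n,U'\rangle|,\qquad U,U'\in[-1,1]^\kappa .$$
If the pairs $(r_n,r'_n)$ behave like independent random signs, the central limit theorem makes this about $\frac1\kappa\cdot\frac2\pi|U||U'|\le\frac2\pi$. A norm below $1$ contradicts $\|A'\|\ge1$.

Two adjustments are needed. We do not know in advance where $|z|<1$, and the error terms vanish only in the limit, so we need infinitely many such blocks, placed everywhere in $C$, at ever finer scales. With plain sign vectors the blocks would only be bounded by $\sum_b\|P_{b+1}u\|_2\|P_{b+1}v\|_2$, where $P_b$ averages over the cells of scale $b$, and for $u=v=1$ this diverges. The cure is to use *balanced* sign vectors, with sum zero over each group of $4$ cells having a common parent. These see only the martingale difference $(P_{b+1}-P_b)u$, and these differences are orthogonal. Balancing correlates the signs and costs a factor $\frac43$, so $\frac2\pi$ becomes $\frac8{3\pi}\approx0.849$, still below $1$. With groups of even size $g$ the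 correlation of two signs in a group is $-\frac1{g-1}$ and the factor is $\frac g{g-1}$. For $g=2$ we would get $\frac4\pi>1$, which is useless; $g=4$ is the first even size with $\frac2\pi\cdot\frac g{g-1}<1$. Second, the number of terms must satisfy $M=L\kappa$ with $L$ *independent of the scale*: the perturbation $A'-A$ also contributes to the triple variation, and we will see that its contribution is at most $4L\|A'-A\|$.

## 5. Balanced sign vectors and their absolute moments

Fix $b\ge0$, $k=4^b$, $\kappa=4^{b+1}$. Coordinates of $\mathbb R^\kappa$ are indexed by $\sigma=(s,j)$ with $1\le s\le k$ and $1\le j\le4$.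

**Definition (balanced vectors).** Let $W=\{D\in\mathbb R^\kappa:\sum_jD(s,j)=0\text{ for all }s\}$, and let $\Omega$ be the set of sign vectors in $W$ (each group of four has two $+$ and two $-$). For a uniformly random $r\in\Omega$ and $U\in\mathbb R^\kappa$ put $X_U=\langle r,U\rangle$ and $m(U)=\mathbb E|X_U|$. We write $|\cdot|$ for the Euclidean norm.

For example, if $b=0$, then $\Omega$ has six elements. For $U=(1,1,-1,-1)$ we get $X_U=2(r(1)+r(2))$, which is $\pm4$ with probability $\frac16$ each and $0$ otherwise. So $m(U)=\frac43$ and $\mathbb EX_U^2=\frac{16}3=\frac43|U|^2$.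

Write $X_U=\sum_sY_s$ with $Y_s=\sum_jr(s,j)U(s,j)$. The $Y_s$ are independent with mean $0$. Clearly $m$ is a seminorm. Put $U_s=(U(s,j))_{j\le4}$.

**Lemma 3.**
(a) $\mathbb EX_U^2\le\frac43|U|^2$, with equality for $U\in W$. In particular $m(U)\le2|U|$.
(b) $\mathbb Ee^{\lambda X_U}\le e^{2\lambda^2|U|^2}$ for $\lambda\in\mathbb R$.
(c) If $D\in W$, $\max_\sigma|D(\sigma)|\le2$ and $\sigma_D^2=\mathbb EX_D^2$, then $m(D)\le\sqrt{2/\pi}\,\sigma_D+12\sigma_D^{2/3}$.

*Proof.* (a) The purpose is the factor $\frac43$. From $0=\mathbb E(\sum_jr(s,j))^2=4+12\,\mathbb Er(s,1)r(s,2)$ the correlation of two signs in a group is $-\frac13$. So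
$$\mathbb EY_s^2=|U_s|^2-\tfrac13\Big(\big(\textstyle\sum_jU(s,j)\big)^2-|U_s|^2\Big)=\tfrac43|U_s|^2-\tfrac13\big(\textstyle\sum_jU(s,j)\big)^2 .$$
Sum over $s$. Then $m(U)\le(\mathbb EX_U^2)^{1/2}\le\sqrt{4/3}\,|U|\le2|U|$.

(b) The purpose is a tail bound. By Cauchy–Schwarz $|Y_s|\le2|U_s|$. Hoeffding's lemma (a mean zero variable with values in $[-c,c]$ satisfies $\mathbb Ee^{\lambda Y}\le e^{\lambda^2c^2/2}$) gives $\mathbb Ee^{\lambda Y_s}\le e^{2\lambda^2|U_s|^2}$. Multiply over $s$.

(c) The purpose is the Gaussian constant $\sqrt{2/\pi}$ with an explicit error. If $\sigma_D=0$, then $X_D=0$ almost surely and $m(D)=0$. Let $\sigma_D>0$, $\tau>0$ and $\phi(x)=\sqrt{\tau^2+x^2}$. Then $\phi''=\tau^2/\phi^3$ and $\phi'''=-3\tau^2x/\phi^5$, so $|\phi'''|\le3\tau^2/\phi^4\le3/\tau^2$. Let $\gamma_s$ be centered Gaussians with $\mathbb E\gamma_s^2=\mathbb EY_s^2$, independent of each other and of all $Y$'s. Replace $Y_1,Y_2,\dots$ by $\gamma_1,\gamma_2,\dots$ one at a time. At each step expand $\phi$ to second order around the sum $R$ of the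 other terms. As $R$ is independent of $Y_s$ and $\gamma_s$ and their first two moments agree, the expectation changes by at most $\frac16\cdot\frac3{\tau^2}(\mathbb E|Y_s|^3+\mathbb E|\gamma_s|^3)$. Here $|Y_s|\le\sum_j|D(s,j)|\le8$, so $\mathbb E|Y_s|^3\le8\,\mathbb EY_s^2$ and
$$\mathbb E|\gamma_s|^3=2\sqrt{2/\pi}\,(\mathbb EY_s^2)^{3/2}\le1.6\cdot8\,\mathbb EY_s^2 .$$
The sum of the two is at most $21\,\mathbb EY_s^2$. With $\gamma=\sum_s\gamma_s$, a centered Gaussian of variance $\sigma_D^2$,
$$m(D)\le\mathbb E\phi(X_D)\le\mathbb E\phi(\gamma)+\frac{10.5\,\sigma_D^2}{\tau^2}\le\tau+\sqrt{2/\pi}\,\sigma_D+\frac{10.5\,\sigma_D^2}{\tau^2}.$$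
Take $\tau=\sigma_D^{2/3}$; the extra terms are $11.5\,\sigma_D^{2/3}$. $\square$

**Lemma 4.** For every $\vartheta\in(0,1)$ there is $L\in\mathbb N$, depending only on $\vartheta$, such that for every $b\ge0$ there are $r_n,r_n'\in\Omega$ $(1\le n\le M:=L\kappa)$ with

(i) $\sum_n\langle r_n,U\rangle^2\le64M|U|^2$ and $\sum_n\langle r_n',U\rangle^2\le64M|U|^2$ for all $U\in\mathbb R^\kappa$;

(ii) $q(D,D'):=\frac1M\sum_n|\langle r_n,D\rangle\langle r_n',D'\rangle|\le m(D)m(D')+\vartheta|D||D'|$ for all $D,D'\in\mathbb R^\kappa$.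

*Proof.* We choose the $r_n$ at random, fix them, then choose the $r_n'$ at random. Everything is checked on a net of the sphere. The net has size exponential in $\kappa$, and failure probabilities are exponentially small in $M=L\kappa$; this is why $L$ need not depend on $b$. Let $t=\vartheta/6$, $\eta=\vartheta/272$, and let $\mathcal N$ be an $\eta$-net of the unit sphere of $\mathbb R^\kappa$, contained in it, with $|\mathcal N|\le(1+2/\eta)^\kappa\le(3/\eta)^\kappa$ (a maximal $\eta$-separated set is such a net).

**Step 1: property (i) for random vectors.** Let $r_n$ be independent and uniform in $\Omega$, and let $|U|=1$. With an independent standard normal $g$, Lemma 3(b) gives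
$$\mathbb Ee^{X_U^2/16}=\mathbb E_g\mathbb Ee^{gX_U/\sqrt8}\le\mathbb Ee^{g^2/4}=\sqrt2 .$$
By Markov, $P(\sum_n\langle r_n,U\rangle^2>16M)\le e^{-M}2^{M/2}\le e^{-M/2}$. Take a $\frac12$-net of the sphere of size at most $5^\kappa$. If $\sum_n\langle r_n,U\rangle^2\le16M$ on this net, the operator $T:U\mapsto(\langle r_n,U\rangle)_n$ has $|TU|\le4\sqrt M+\frac12\|T\|$ for every unit $U$, so $\|T\|\le8\sqrt M$, which is (i). Thus (i) fails with probability at most $5^\kappa e^{-M/2}$.

**Step 2: averages of $|\langle r_n,D\rangle|$.** We bound them by $m(D)+t$ on the net. For $|D|=1$ let $\psi=|X_D|-m(D)$, and let $X'$ be an independent copy of $X=X_D$. By Jensen, symmetry, the inequality $\big||X|-|X'|\big|\le|X-X'|$, and Lemma 3(b),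
$$\mathbb Ee^{\lambda\psi}\le\mathbb E\cosh(\lambda(|X|-|X'|))\le\mathbb E\cosh(\lambda(X-X'))=\mathbb Ee^{\lambda(X-X')}\le e^{4\lambda^2}.\tag{2}$$
With $\lambda=t/8$, $P(\frac1M\sum_n|\langle r_n,D\rangle|>m(D)+t)\le e^{-\lambda tM+4\lambda^2M}=e^{-t^2M/16}$. If $L$ is large, depending on $t$ and $\eta$ only, then
$$5^\kappa e^{-M/2}+(3/\eta)^\kappa e^{-t^2M/16}=(5e^{-L/2})^\kappa+\big(\tfrac3\eta e^{-t^2L/16}\big)^\kappa<1 ,$$
and we can fix $r_n$ satisfying (i) and $\frac1M\sum_n|\langle r_n,D\rangle|\le m(D)+t$ for all $D\in\mathcal N$.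

**Step 3: property (ii) on the net.** Now choose $r_n'$ independent and uniform. For $D,D'\in\mathcal N$ put $c_n=|\langle r_n,D\rangle|$. By (i), $\sum c_n^2\le64M$, so (2), applied with $\lambda c_n$ in place of $\lambda$, gives
$$\mathbb E\exp\Big(\lambda\sum_nc_n\big(|\langle r_n',D'\rangle|-m(D')\big)\Big)\le e^{4\lambda^2\sum c_n^2}\le e^{256\lambda^2M}.$$
With $\lambda=t/512$, $P(\sum_nc_n(|\langle r_n',D'\rangle|-m(D'))>tM)\le e^{-t^2M/1024}$. For $L$ large, again depending only on $t$ and $\eta$, $5^\kappa e^{-M/2}+(3/\eta)^{2\kappa}e^{-t^2M/1024}<1$. So we can fix $r_n'$ satisfying (i) and, since $m\le2$ on unit vectors,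
$$q(D,D')\le m(D')\cdot\tfrac1M\textstyle\sum_nc_n+t\le m(D')(m(D)+t)+t\le m(D)m(D')+3t\qquad(D,D'\in\mathcal N).$$

**Step 4: from the net to all vectors.** By (i) and Cauchy–Schwarz
$$q(V,V')\le64|V||V'|\qquad\text{for all }V,V'.\tag{3}$$
For unit $D,D'$ choose $D_0,D_0'\in\mathcal N$ with $|D-D_0|,|D'-D_0'|\le\eta$. Then
$$q(D,D')\le q(D_0,D_0')+q(D-D_0,D')+q(D_0,D'-D_0')\le q(D_0,D_0')+128\eta .$$
As $m$ is a seminorm, $|m(D)-m(D_0)|\le m(D-D_0)\le2\eta$, likewise for $D'$, so
$$m(D_0)m(D_0')-m(D)m(D')=m(D_0)\big(m(D_0')-m(D')\big)+\big(m(D_0)-m(D)\big)m(D')\le8\eta .$$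
Altogether $q(D,D')\le m(D)m(D')+3t+136\eta=m(D)m(D')+\vartheta$. Homogeneity gives (ii). $\square$

From now on $\vartheta=0.05$, $L$ is the corresponding number, and $b_0$ is such that
$$224\sum_{b\ge b_0}4^{-(b+1)/6}\le0.05 .$$
For each $b\ge b_0$ fix vectors $r_n,r_n'$, $n\le M_b=L4^{b+1}$, as in Lemma 4.

## 6. Grothendieck's inequality and extension to Borel functions

**Grothendieck's inequality.** There is a constant $K_G$ such that for compact Hausdorff $S,T$, a bounded bilinear form $\Phi$ on $C(S)\times C(T)$ and finitely many $f_n\in C(S)$, $g_n\in C(T)$,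
$$\Big|\sum_n\Phi(f_n,g_n)\Big|\le K_G\|\Phi\|\,\Big\|\big(\textstyle\sum f_n^2\big)^{1/2}\Big\|_\infty\Big\|\big(\sum g_n^2\big)^{1/2}\Big\|_\infty.\tag{4}$$
Let $B(K)$ be the space of bounded real Borel functions on $K$ with the sup norm. Inequality (4) also holds with $B(K)$, or with $\ell_\infty^m=C(\{1,\dots,m\})$, in place of $C(S)$ or $C(T)$. For $B(K)$: approximate the finitely many functions uniformly by simple functions over a common finite Borel partition. The span of its indicators is some $\ell_\infty^m$ with pointwise operations, so (4) applies there; then pass to the limit.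

As an illustration, if $|f_n|\le1$ for $n\le M$ and the $g_n$ have norm at most $1$ and disjoint supports, then (4) bounds the sum by $K_G\|\Phi\|\sqrt M$, while the triangle inequality gives only $\|\Phi\|M$.

**Lemma 5 (extension).** Every trilinear form $\Phi$ on $C(K)$ has a trilinear extension $\tilde\Phi$ to $B(K)\times B(K)\times C(K)$ with $\|\tilde\Phi\|=\|\Phi\|$, depending linearly on $\Phi$, such that the following hold.
- For $v,f\in C(K)$, $u\mapsto\tilde\Phi(u,v,f)$ is integration against the regular measure representing $\Phi(\cdot,v,f)$.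
- For $u\in B(K)$, $f\in C(K)$, $v\mapsto\tilde\Phi(u,v,f)$ is integration against the regular measure representing its restriction to $v\in C(K)$.

*Proof.* By the Riesz theorem, $u\mapsto\Phi(u,v,f)$ is $\int u\,d\nu_{v,f}$ with a unique regular measure of norm at most $\|\Phi\|\|v\|\|f\|$. By uniqueness it depends bilinearly on $(v,f)$. Put $\tilde\Phi(u,v,f)=\int u\,d\nu_{v,f}$ for $u\in B(K)$ and $v,f\in C(K)$. This is trilinear of norm at most $\|\Phi\|$. For fixed $u\in B(K)$, $f\in C(K)$, do the same in the variable $v$. All steps are linear in $\Phi$. $\square$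

For example, if $\Phi(u,v,f)=u(p)v(p)f(p)$, the measures are multiples of the point mass at $p$, and $\tilde\Phi$ is given by the same formula.

## 7. A trilinear form of norm below $0.95$

**A measure and partitions on $C$.** The purpose is to have cells at all scales. $C$ is connected, Hausdorff and has more than one point, so it has no isolated points: it is perfect. Being also compact metrizable, it contains a copy of the Cantor set and so carries a Borel probability measure $\mu$ without atoms. By the isomorphism theorem for measures (Kechris, *Classical Descriptive Set Theory*, 17.41) there is a Borel isomorphism of $C$ onto $[0,1]$ carrying $\mu$ to Lebesgue measure. Pulling back the $4$-adic intervals we get Borel partitions $\mathcal P_b$ of $C$ into $4^b$ sets of measure $4^{-b}$, each set of $\mathcal P_b$ being a union of $4$ sets of $\mathcal P_{b+1}$. We also regard $\mu$ as a regular Borel measure on $K$ via $B\mapsto\mu(B\cap C)$.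

Let $P_bg$ be the conditional expectation of $g$ given $\mathcal P_b$, that is, the average of $g$ on each set of $\mathcal P_b$. The $P_b$ are contractions of $L_1(\mu)$, step functions over the $\mathcal P_b$ are dense in $L_1(\mu)$, and for such $g$ we have $P_bg=g$ eventually. So $P_bg\to g$ in $L_1(\mu)$ for all $g\in L_1(\mu)$. Put $D_bu=(P_{b+1}-P_b)u$. By orthogonality of martingale differences $\sum_b\|D_bu\|_2^2\le\|u\|_2^2$, with $L_2(\mu)$ norms. For example, on $[0,1]$ with $u(t)=t$, $P_1u$ takes the values $\frac18,\frac38,\frac58,\frac78$, $P_0u=\frac12$, and $D_0u$ takes the values $-\frac38,-\frac18,\frac18,\frac38$, with sum $0$.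

**The blocks.** The purpose is to turn the vectors of Lemma 4 into functions. Index $\mathcal P_{b+1}=\{Q_\sigma\}$ by $\sigma=(s,j)$, where $s$ indexes $\mathcal P_b$ and $j$ the four parts. For $n$ in block $b$ (that is, $1\le n\le M_b$; the blocks are treated as disjoint index sets and $b$ is suppressed) put
$$e_n=\sum_\sigma r_n(\sigma)1_{Q_\sigma},\qquad e_n'=\sum_\sigma r_n'(\sigma)1_{Q_\sigma}.$$
These are bounded Borel functions on $K$ vanishing off $C$. Write $\langle u,e\rangle=\int_Cue\,d\mu$ and $\kappa=4^{b+1}$. The value of $P_{b+1}u$ on $Q_\sigma$ is $\kappa\int_{Q_\sigma}u\,d\mu$, and $r_n\in W$ annihilates vectors constant on groups. So $\langle u,e_n\rangle=\frac1\kappa\langle r_n,D_bu\rangle$, where $D_bu$ is identified with its vector of values in $W\subset\mathbb R^\kappa$ and $|D_bu|^2=\kappa\|D_bu\|_2^2$. The same holds for $e_n'$.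

**The form.** Let $(V_i)$ be a countable base of nonempty open subsets of $C$; all $V_i$ are infinite, as $C$ is perfect. Let $i(b)$, $b\ge b_0$, take each index value infinitely often. Choose points $t_n,t_n'\in C$, all distinct over all blocks, with $t_n,t_n'\in V_{i(b)}$ for $n$ in block $b$. Put $w_n(f)=\frac12(f(t_n)-f(t_n'))$ and
$$A(u,v,f)=\frac1L\sum_{b\ge b_0}\ \sum_{n\in\text{block }b}w_n(f)\,\langle u,e_n\rangle\langle v,e_n'\rangle.\tag{5}$$

**Proposition 6.** (i) The series (5) converges absolutely, also for $u,v\in L_2(\mu)$, and $|A(u,v,f)|\le64\|u\|_{L_2(\mu)}\|v\|_{L_2(\mu)}\|f\|$. (ii) $\|A\|<0.95$. (iii) $\tilde A$ is given by (5) on $B(K)\times B(K)\times C(K)$. (iv) $\|A\|\ge\frac1{2L}$. (v) $A(u,v,f)=0$ if $f$ is constant on $C$.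

*Proof.* Statement (v) is clear since all $w_n(f)=0$. For block $b$, since $M_b=L\kappa$,
$$\frac1L\sum_{n\in\text{block }b}|\langle u,e_n\rangle\langle v,e_n'\rangle|=\frac{M_b}{L\kappa^2}\,q(D_bu,D_bv)=\frac1\kappa\,q(D_bu,D_bv).\tag{6}$$

(i) By (3), the right side of (6) is at most $\frac{64}\kappa|D_bu||D_bv|=64\|D_bu\|_2\|D_bv\|_2$. Sum over $b$ by Cauchy–Schwarz and use $|w_n(f)|\le\|f\|$.

(ii) Here the central limit estimate enters. Let $|u|,|v|,|f|\le1$, $\alpha_b=\|D_bu\|_2$, $\alpha_b'=\|D_bv\|_2$; both are at most $1$. Then $|D_bu(\sigma)|\le2$ and, by Lemma 3(a), $\sigma_{D_bu}=\sqrt{4/3}\sqrt\kappa\,\alpha_b$. Lemma 3(c) gives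
$$m(D_bu)\le\sqrt{\tfrac8{3\pi}}\,\sqrt\kappa\,\alpha_b+14\kappa^{1/3},$$
since $12(4/3)^{1/3}<14$; similarly for $v$. Multiply, using $\sqrt{8/(3\pi)}<1$ and $\alpha_b+\alpha_b'\le2$ in the cross terms:
$$m(D_bu)m(D_bv)\le\tfrac8{3\pi}\kappa\,\alpha_b\alpha_b'+28\kappa^{5/6}+196\kappa^{2/3}.$$
By Lemma 4(ii), and $\vartheta|D_bu||D_bv|=\vartheta\kappa\alpha_b\alpha_b'$,
$$\tfrac1\kappa q(D_bu,D_bv)\le\big(\tfrac8{3\pi}+\vartheta\big)\alpha_b\alpha_b'+224\,\kappa^{-1/6}.$$
Sum over $b\ge b_0$ with $\sum\alpha_b\alpha_b'\le1$ and the choice of $b_0$. By (6), $\|A\|\le\frac8{3\pi}+0.05+0.05<0.949<0.95$.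

(iii) Fix $v,f\in C(K)$. By (i) the series is a bounded functional of $u\in L_2(\mu)$, hence equals $\int ug\,d\mu$ with some $g\in L_2(\mu)$. So $g\,d\mu$ is the regular measure representing $A(\cdot,v,f)$, and the formula persists for $u\in B(K)$. Now fix $u\in B(K)$, $f\in C(K)$ and repeat the argument in $v$.

(iv) The purpose is to know that $A$ is not too small. Take $n_0$ in block $b_0$. By absolute convergence there is a finite set $F\ni n_0$ of indices with $\frac1L\sum_{n\notin F}|\langle e_{n_0},e_n\rangle\langle e_{n_0}',e_n'\rangle|\le\frac1{2L}$. By Urysohn's lemma choose $h\in C(K)$, $|h|\le1$, $h(t_{n_0})=1$, $h(t_{n_0}')=-1$, supported in disjoint neighborhoods of $t_{n_0}$ and $t'_{n_0}$ that avoid all $t_n,t_n'$ with $n\in F\setminus\{n_0\}$. In $\tilde A(e_{n_0},e_{n_0}',h)$, given by (5), the term $n_0$ equals $\frac1L$, because $w_{n_0}(h)=1$ and $\langle e_{n_0},e_{n_0}\rangle=\langle e'_{n_0},e'_{n_0}\rangle=\mu(C)=1$. The other terms with $n\in F$ vanish, and the rest contribute at most $\frac1{2L}$ in absolute value.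 So $\|A\|=\|\tilde A\|\ge\frac1{2L}$. $\square$

## 8. Triple variations: no form near $A$ attains its norm

**Proposition 7.** Let $0<\varepsilon<\frac{0.05}{1+L}$. No trilinear form $A'$ on $C(K)$ with $\|A'-A\|\le\varepsilon$ attains its norm.

Note that $4L\varepsilon<\frac{0.2L}{1+L}<1$, so also $\varepsilon<\frac1{4L}$.

*Proof.* Suppose $\|A'-A\|\le\varepsilon$ and $A'$ attains its norm at $(x,y,z)$ in the unit ball. Changing the sign of $x$, we may assume $A'(x,y,z)=\|A'\|$. Put $Z=A'-A$.

**Step 1: a gap in $z$.** We show that $|z|<1$ somewhere on $C$. Otherwise $z$ is constant on $C$, equal to $1$ or $-1$, by connectedness. Then $A(x,y,z)=0$ by Proposition 6(v), so $\|A'\|=A'(x,y,z)\le\varepsilon$ and $\|A\|\le2\varepsilon<\frac1{2L}$, contradicting Proposition 6(iv).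

**Step 2: Borel signs $\hat x,\hat y$, and a $\tilde z$ vanishing on an open set.** We want a maximizing triple that leaves as much room as possible. The measure $\nu$ representing $A'(\cdot,y,z)$ satisfies $\int x\,d\nu=\|A'\|\ge\|\nu\|$. Hence $\int(1-|x|)\,d|\nu|\le\|\nu\|-\int x\,d\nu\le0$, and $|\nu|(\{|x|<1\})=0$. Let $\hat x=x$ on $\{|x|=1\}$ and $\hat x=1$ on $\{|x|<1\}$. Then $\tilde A'(\hat x,y,z)=\|A'\|$. The functional $v\mapsto\tilde A'(\hat x,v,z)$ on $C(K)$ has norm at most $\|A'\|$ and value $\|A'\|$ at $y$. The same argument in the second variable gives a Borel $\hat y$ with $|\hat y|\equiv1$ and $\tilde A'(\hat x,\hat y,z)=\|A'\|$.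

By Step 1 and normality of $K$ choose an open $O\subset K$ with $O\cap C\ne\emptyset$ and $\overline O\subset\{|z|<1\}$, and $\chi\in C(K)$ with $0\le\chi\le1$, $\chi=1$ on $\overline O$, $\operatorname{supp}\chi\subset\{|z|<1\}$. By compactness there is $c>0$ with $|z|\le1-c$ on $\operatorname{supp}\chi$. If $h\in C(K)$, $\|h\|\le1$ and $\operatorname{supp}h\subset\operatorname{supp}\chi$, then $\|z\pm ch\|\le1$, so $\|A'\|\pm c\,\tilde A'(\hat x,\hat y,h)\le\|A'\|$. Thus
$$\tilde A'(\hat x,\hat y,h)=0\qquad\text{if }h\in C(K),\ \operatorname{supp}h\subset\operatorname{supp}\chi.\tag{7}$$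
Put $\tilde z=z(1-\chi)$. Then $\|\tilde z\|\le1$, $\tilde z=0$ on $O$ and, by (7) with $h=z\chi$, $\tilde A'(\hat x,\hat y,\tilde z)=\|A'\|$.

**Step 3: infinitely many disjoint places and their blocks.** The purpose is to find regions where terms with only two variations become negligible. Start with $O_0^*=O$. Given an open $O_{i-1}^*$ meeting $C$, it contains two distinct points of $C$, as $C$ is perfect. Choose disjoint open subsets $O_i$ and $O_i^*$ of $O_{i-1}^*$, each containing one of the two points. So $O_1,O_2,\dots\subset O$ are pairwise disjoint open sets meeting $C$. Each $O_i\cap C$ contains some $V_j$, and $j=i(b)$ for infinitely many $b$, so there is a block $b_i\ge\max(i,b_0)$ all of whose points $t_n,t_n'$ lie in $O_i$. Let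
$$a_i=\sup|\tilde A'(u,\hat y,h)|,\qquad a_i'=\sup|\tilde A'(\hat x,v,h)|$$
over $u,v\in B(K)$ and $h\in C(K)$ of norm at most $1$ with $\operatorname{supp}h\subset O_i$. We claim $a_i\to0$ and $a_i'\to0$. Choose admissible $u_i,h_i$ with $\tilde A'(u_i,\hat y,h_i)\ge\frac12a_i$. The $h_i$ have disjoint supports, so $\sum h_i^2\le1$. By (4), for $c_i\ge0$,
$$\tfrac12\sum_{i\le I}c_ia_i\le\sum_{i\le I}\tilde A'(c_iu_i,\hat y,h_i)\le K_G\|A'\|\Big(\sum_{i\le I}c_i^2\Big)^{1/2}.$$
Hence $\sum a_i^2\le4K_G^2\|A'\|^2<\infty$ and $a_i\to0$. The same argument works for $a_i'$.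

**Step 4: the variations.** We now define the flips and the functions added to $\tilde z$. Fix $i$ and put $b=b_i$, $\kappa=4^{b+1}$, $M=L\kappa$; the index $n$ runs over block $b$. Let
$$\xi_\sigma=\operatorname{sgn}\int_{Q_\sigma}\hat x\,d\mu,\quad\xi_\sigma'=\operatorname{sgn}\int_{Q_\sigma}\hat y\,d\mu\quad(\operatorname{sgn}0:=1),\qquad\delta_\sigma=-2\hat x1_{Q_\sigma},\quad\delta_\sigma'=-2\hat y1_{Q_\sigma}.$$
So $\hat x+\delta_\sigma$ is $\hat x$ with its sign flipped on $Q_\sigma$. Let $h_n\in C(K)$, $|h_n|\le1$, $h_n(t_n)=1$, $h_n(t_n')=-1$, with pairwise disjoint supports contained in $O_i$, each contained in a union of small neighborhoods of $t_n$ and $t_n'$, so that $w_n(h_n)=1$ and $w_l(h_n)=0$ for $l\ne n$ in block $b$. Put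
$$\omega_{\sigma\sigma'}=\sum_n\xi_\sigma\xi'_{\sigma'}r_n(\sigma)r_n'(\sigma')h_n,\qquad\|\omega_{\sigma\sigma'}\|\le1 .$$
We also want the other blocks not to interfere. The functions $\delta_\sigma,\delta'_{\sigma'}$ do not depend on the $h_n$. By absolute convergence there is a finite set of indices $l$ of other blocks outside which the sum $\frac1L\sum_l|\langle\delta_\sigma,e_l\rangle\langle\delta'_{\sigma'},e_l'\rangle|$, over $l$ in other blocks, is at most $\frac1{i\kappa}$ for each of the finitely many pairs $(\sigma,\sigma')$. Choose the supports of the $h_n$ to avoid the points $t_l,t_l'$ of this finite set. Then the terms of $\tilde A(\delta_\sigma,\delta'_{\sigma'},\omega_{\sigma\sigma'})$ from other blocks sum to at most $\frac1{i\kappa}$ in absolute value.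

**Step 5: using maximality.** All varied functions stay in the unit ball: $\|\hat x+\delta_\sigma\|\le1$, $\|\hat y+\delta'_{\sigma'}\|\le1$, and $\|\tilde z+\omega_{\sigma\sigma'}\|\le1$ since $\tilde z=0$ on $O\supset O_i$. Hence
$$\tilde A'(\hat x+\delta_\sigma,\hat y+\delta'_{\sigma'},\tilde z+\omega_{\sigma\sigma'})-\tilde A'(\hat x,\hat y,\tilde z)\le0 .$$
Expand, sum over all $\kappa^2$ pairs and multiply by $\frac1\kappa$:
$$0\ge T_1+T_2+T_3+T_4+T_5+T_6+T_7,\tag{8}$$
where each $T$ is $\frac1\kappa\sum_{\sigma\sigma'}$ of $\tilde A'$ at the following triples: $(\delta_\sigma,\hat y,\tilde z)$ for $T_1$, $(\hat x,\delta'_{\sigma'},\tilde z)$ for $T_2$, $(\delta_\sigma,\delta'_{\sigma'},\tilde z)$ for $T_3$, $(\hat x,\hat y,\omega_{\sigma\sigma'})$ for $T_4$, $(\delta_\sigma,\hat y,\omega_{\sigma\sigma'})$ for $T_5$, $(\hat x,\delta'_{\sigma'},\omega_{\sigma\sigma'})$ for $T_6$, $(\delta_\sigma,\delta'_{\sigma'},\omega_{\sigma\sigma'})$ for $T_7$.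

**Step 6: the cost of flipping, $T_1$ to $T_4$.** We bound these terms below. Since $\sum_\sigma\delta_\sigma=-2\hat x1_C$ and there are $\kappa$ values of $\sigma'$, $T_1=-2\tilde A'(\hat x1_C,\hat y,\tilde z)\ge-2\|A'\|$. Likewise $T_2\ge-2\|A'\|$. Next, $T_3=\frac4\kappa\tilde A'(\hat x1_C,\hat y1_C,\tilde z)\ge-\frac4\kappa\|A'\|$. Finally $T_4=0$ by (7), since $\operatorname{supp}\omega_{\sigma\sigma'}\subset O_i\subset\operatorname{supp}\chi$.

**Step 7: the mixed terms $T_5,T_6$ are small.** Put $f_n=\sum_\sigma\xi_\sigma r_n(\sigma)\delta_\sigma$, so $|f_n|\le2$, and $\beta_n=\sum_{\sigma'}\xi'_{\sigma'}r_n'(\sigma')=\langle r_n',\xi'\rangle$. Inserting the definition of $\omega_{\sigma\sigma'}$,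
$$T_5=\frac1\kappa\sum_n\beta_n\,\tilde A'(f_n,\hat y,h_n),\qquad\sum_n\beta_n^2\le64M|\xi'|^2=64M\kappa$$
by Lemma 4(i). Bounding term by term gives only $\frac{2a_i}\kappa\sum|\beta_n|\le16L\sqrt\kappa\,a_i$, and we have no control of $\sqrt\kappa\,a_i$. Grothendieck's inequality removes the $\sqrt\kappa$. The span of the $h_n$ is isometric to $\ell_\infty^M$ with the $h_n$ as unit vectors, and $\tilde A'(\cdot,\hat y,\cdot)$ has norm at most $a_i$ on $B(K)\times\operatorname{span}(h_n)$. Applying (4) to the pairs $(\beta_nf_n,h_n)$,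
$$|T_5|\le\frac1\kappa K_Ga_i\cdot2(64M\kappa)^{1/2}=16K_G\sqrt L\,a_i .$$
Symmetrically, with $\langle r_n,\xi\rangle$ and $f_n'=\sum_{\sigma'}\xi'_{\sigma'}r_n'(\sigma')\delta'_{\sigma'}$ (again $|f_n'|\le2$), $|T_6|\le16K_G\sqrt L\,a_i'$.

**Step 8: the gain, $T_7$.** Write $\tilde A'=\tilde A+\tilde Z$; this is legitimate because the extension is linear in the form. For the $A$-part, $\langle\delta_\sigma,e_n\rangle=-2r_n(\sigma)\int_{Q_\sigma}\hat x\,d\mu$, $\langle\delta'_{\sigma'},e_n'\rangle=-2r_n'(\sigma')\int_{Q_{\sigma'}}\hat y\,d\mu$ and $w_n(\omega_{\sigma\sigma'})=\xi_\sigma\xi'_{\sigma'}r_n(\sigma)r_n'(\sigma')$. All signs cancel, and block $b$ contributes to $\tilde A(\delta_\sigma,\delta'_{\sigma'},\omega_{\sigma\sigma'})$ exactly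
$$\frac ML\cdot4\,\Big|\int_{Q_\sigma}\hat x\,d\mu\Big|\Big|\int_{Q_{\sigma'}}\hat y\,d\mu\Big|=4\kappa\,\Big|\int_{Q_\sigma}\hat x\,d\mu\Big|\Big|\int_{Q_{\sigma'}}\hat y\,d\mu\Big| .$$
The other blocks contribute at least $-\frac1{i\kappa}$ for each of the $\kappa^2$ pairs. Since $\sum_\sigma|\int_{Q_\sigma}\hat x\,d\mu|=\|P_{b+1}\hat x\|_{L_1(\mu)}$,
$$\frac1\kappa\sum_{\sigma\sigma'}\tilde A(\delta_\sigma,\delta'_{\sigma'},\omega_{\sigma\sigma'})\ge4\,\|P_{b+1}\hat x\|_{L_1(\mu)}\|P_{b+1}\hat y\|_{L_1(\mu)}-\frac1i .$$
For the $Z$-part, summing over $\sigma,\sigma'$ first,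
$$\Big|\frac1\kappa\sum_{\sigma\sigma'}\tilde Z(\delta_\sigma,\delta'_{\sigma'},\omega_{\sigma\sigma'})\Big|=\Big|\frac1\kappa\sum_n\tilde Z(f_n,f_n',h_n)\Big|\le\frac M\kappa\cdot4\varepsilon=4L\varepsilon ,$$
because $\|\tilde Z\|\le\varepsilon$, $|f_n|,|f_n'|\le2$, $|h_n|\le1$. Here $L$ must not depend on the scale.

**Step 9: the limit.** Inserting Steps 6 to 8 in (8),
$$0\ge-4\|A'\|-\tfrac4\kappa\|A'\|-16K_G\sqrt L\,(a_i+a_i')+4\|P_{b_i+1}\hat x\|_1\|P_{b_i+1}\hat y\|_1-\tfrac1i-4L\varepsilon .$$
Let $i\to\infty$. Then $b_i\to\infty$, $\kappa=4^{b_i+1}\to\infty$, $a_i,a_i'\to0$, and $\|P_{b_i+1}\hat x\|_1\to\|\hat x\|_{L_1(\mu)}=1$, $\|P_{b_i+1}\hat y\|_1\to1$, because $|\hat x|=|\hat y|=1$. So $\|A'\|\ge1-L\varepsilon$. But $\|A'\|\le\|A\|+\varepsilon<0.95+\varepsilon$, hence $0.05<(1+L)\varepsilon$, contradicting the choice of $\varepsilon$. $\square$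

This proves Theorem B for $N=3$.

## 9. More than three variables, and metrizable $K$

**Theorem B for $N>3$.** The purpose is to reduce to $N=3$ by freezing the extra variables. Let $\varepsilon$ be as in Proposition 7, $\varepsilon'=\varepsilon/3$, fix $p\in K$ and put
$$A_N(u,v,f,g_4,\dots,g_N)=A(u,v,f)\prod_{j=4}^Ng_j(p),\qquad\|A_N\|=\|A\| .$$
Suppose $\|B-A_N\|\le\varepsilon'$ and $B$ attains its norm at $(x,y,z,g_4,\dots,g_N)$ in the unit ball. The trilinear form $B_0=B(\cdot,\cdot,\cdot,g_4,\dots,g_N)$ attains its norm at $(x,y,z)$ and $\|B_0\|=\|B\|$. With $\rho=\prod_jg_j(p)\in[-1,1]$ we have $\|B_0-\rho A\|\le\varepsilon'$, and therefore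
$$|\rho|\,\|A\|\ge\|B_0\|-\varepsilon'=\|B\|-\varepsilon'\ge\|A\|-2\varepsilon' .$$
Let $s=\operatorname{sgn}\rho$ ($s=1$ if $\rho=0$). Then
$$\|sB_0-A\|\le\|sB_0-|\rho|A\|+(1-|\rho|)\|A\|\le\varepsilon'+2\varepsilon'=\varepsilon ,$$
and $sB_0$ attains its norm, contradicting Proposition 7. So no form within $\varepsilon'$ of $A_N$ attains its norm. This completes the proof of Theorem B. $\blacksquare$

**Proof of Corollary C.** If $K$ is totally disconnected, denseness is Theorem A. If $K$ is compact metrizable and not totally disconnected, it has a connected component with more than one point. Components are closed, so this component is a connected compact metrizable set, and it serves as $C$ in Theorem B. $\blacksquare$
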